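# Semifield planes of odd order outnumber every polynomial

## 1. More than $N^d$ semifields of order $N$, for every $d$

**Theorem 1.** Let $p$ be a prime, let $h,s\ge 1$, and put $q=p^{2^hs}$ and $N=q^2$. There are at least $q^{\,h-7}/(2^hs)$ pairwise non-isotopic semifields of order $N$.

**Corollary 1.** For every polynomial $P$ there is an odd prime power $N$ (indeed a power of $3$, or of any prescribed odd prime) such that the number of pairwise non-isomorphic semifield planes of order $N$ exceeds $P(N)$.

**Theorem 2 (stronger form).** Let $p$ be any prime, let $m=2^{h+1}s$ with $h,s\ge1$, and put $N=p^m$. There are at least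
$$\tfrac{2}{m}\,p^{s}\,N^{\,h-7/2}$$
pairwise non-isotopic semifields of order $N$. In particular, for $m=2^{h+1}$ this is at least $\frac{2}{m}N^{\log_2\log_pN-9/2}$.

Let us unpack this. A *(finite) semifield* is a finite set $S$ with operations $+$ and $\cdot$ such that $(S,+)$ is an abelian group, both distributive laws hold, there is a multiplicative identity, and $xy=0$ forces $x=0$ or $y=0$. Multiplication need not be associative. The order of a finite semifield is always a prime power. A semifield $S$ of order $N$ coordinatizes a projective plane $\mathbf P(S)$ of order $N$, called a *semifield plane*. Its points are $(x,y)$ with $x,y\in S$, $(m)$ with $m\in S$, and $(\infty)$; its lines are $y=x\cdot m+b$, $x=c$, and the line at infinity.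

Two semifield planes are isomorphic if and only if their semifields are *isotopic*, a weakening of isomorphism defined in Section 2. We use this classical fact freely. It turns the count of planes into a count of semifields up to isotopy.

Kantor conjectured in 2006 that the number of pairwise non-isomorphic semifield planes of order $N$ is not bounded above by a polynomial in $N$. For even orders this follows from a family constructed by Kantor (2003), generalizing Knuth's binary semifields. The question treated here is the odd-order case, as posed in "Difference Sets From Projective Planes"; there, the known semifields of odd order $N$ number less than $N^3$. Corollary 1 says that the conjecture holds for odd orders. The construction works in every characteristic, so $p=2$ is never excluded below.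

How do the theorems beat polynomials? Fix $p$ and $s=1$, and let $h$ grow. Then $N=p^{2^{h+1}}$, and the number of classes is about $N$ to a power that grows linearly in $h$, that is, like $\log_2\log_p N$. The growth is slow, but the exponent is unbounded, and this is all we need. For small $h$ the theorems are empty: in Theorem 1 the exponent $h-7$ has to be positive before anything is said.

The plan has two halves. We build many sets of $2\times 2$ matrices over $K=\mathbb F_q$, each giving a semifield; and we show that a single isotopy class can absorb only fewer than $[K:\mathbb F_p]\,q^7$ of these sets. The second half is short and tells us how many sets we need, so it comes first.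

## 2. Semifields from additive sets of invertible $2\times 2$ matrices

**Definition (presemifield).** A presemifield satisfies all the semifield axioms except possibly the existence of an identity. Thus the product is biadditive and has no zero divisors.

For example, on $\mathbb F_9$ put $x\circ y=xy^3$. This has no zero divisors. If $e$ were an identity, $x\circ e=xe^3=x$ would give $e^3=1$, so $e=1$; but $1\circ y=y^3$ is not always $y$. So this is a presemifield and not a semifield.

**Definition (isotopy).** Presemifields $(S,+,\circ)$ and $(S',+,\circ')$ are isotopic if there are additive bijections $\alpha,\beta,\gamma:S\to S'$ with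
$$\gamma(x\circ y)=\alpha(x)\circ'\beta(y)\qquad\text{for all }x,y\in S.$$

This is an equivalence relation. In the example, $\alpha=\gamma=\mathrm{id}$ and $\beta(y)=y^3$ show that the presemifield is isotopic to the field $\mathbb F_9$.

**Kaplansky's trick.** Every presemifield is isotopic to a semifield. Fix $\epsilon\neq0$. The maps $x\mapsto x\circ\epsilon$ and $y\mapsto\epsilon\circ y$ are additive and injective, hence bijective, so we may define a product $*$ by
$$(x\circ\epsilon)*(\epsilon\circ y)=x\circ y .$$
It is biadditive without zero divisors and isotopic to $\circ$. The element $\epsilon\circ\epsilon$ is an identity, because $(\epsilon\circ\epsilon)*(\epsilon\circ y)=\epsilon\circ y$ and $(x\circ\epsilon)*(\epsilon\circ\epsilon)=x\circ\epsilon$. So it is enough to construct presemifields and compare them up to isotopy.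

Let $K$ be a field with $q$ elements and $V=K^2$, written as columns.

**Definition (spread set).** In these notes a spread set is an additive subgroup $W\subset M_2(K)$ of order $q^2$ in which every nonzero element is invertible.

Given a spread set $W$, choose an additive bijection $y\mapsto M_y$ from $K^2$ onto $W$ (both groups are elementary abelian of the same order) and put
$$x\circ y=M_yx\qquad(x\in V,\ y\in K^2).$$
This is biadditive, and if $y\ne0$ then $M_y$ is invertible, so $M_yx=0$ forces $x=0$. We have a presemifield of order $q^2$. Another choice of the bijection changes it only by an isotopism $(\mathrm{id},\beta,\mathrm{id})$. So $W$ determines a semifield up to isotopy.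

*Example.* Let $q$ be odd, $a\in K$ a nonsquare, and $\sigma:z\mapsto z^{p^i}$ an automorphism of $K$ with $\sigma\ne\mathrm{id}$ (for instance $q=9$, $\sigma(z)=z^3$, giving order $81$). Let
$$W=\left\{\begin{pmatrix}u&v\\ a v^\sigma&u\end{pmatrix}:u,v\in K\right\}.$$
The determinant is $u^2-a\,v^{p^i+1}$. Since $p^i+1$ is even, $v^{p^i+1}$ is a square, so the determinant vanishes only if $v=0$ and then $u=0$. Take $\epsilon=(1,0)$ in Kaplansky's trick. Since $M_{1,0}=I$, we get $X*(M_y\epsilon)=M_yX$, so the right multiplications of the semifield are exactly the elements of $W$. If $*$ were associative, $W$ would be closed under products. But $M_{0,v}M_{0,w}=\mathrm{diag}(a v w^\sigma,\;a v^\sigma w)$, which lies in $W$ only if $vw^\sigma=v^\sigma w$; this fails for $w=1$ and $v^\sigma\neq v$. So the semifield is not associative.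

*Remark.* Since each $M_y$ is $K$-linear, $(cx)\circ y=c(x\circ y)$ for $c\in K$. The same then holds for $*$: $(cX)*Y=c(X*Y)$. If $1$ is the identity of $*$, then $(c1)*X=cX$, hence $((c1)*X)*Y=c(X*Y)=(c1)*(X*Y)$. The elements $a$ with $(a*X)*Y=a*(X*Y)$ for all $X,Y$ form the left nucleus, so the left nucleus contains the copy $K1$ of $K$, and the semifield is $2$-dimensional over it. This copy of $K$ is what makes isotopy easy to control.

## 3. Fewer than $nq^7$ spread sets per isotopy class

Let $n=[K:\mathbb F_p]$.

**Proposition 1.** Fix a spread set $W\subset M_2(K)$. At most $n|GL_2(q)|^2/(q-1)$ spread sets $W'\subset M_2(K)$ give a semifield isotopic to that of $W$. This number is less than $nq^7$.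

An isotopism consists of three maps that are merely additive, so a naive count of triples is far too large. The point is to show that two of them are semilinear over $K$ and determine $W'$.

**Step 1: an isotopism is an equivalence of spread sets.** If $\gamma(x\circ y)=\alpha(x)\circ'\beta(y)$ for all $x,y$, then $\gamma M_y=M'_{\beta(y)}\alpha$ for all $y$. As $\beta$ is bijective,
$$W'=\gamma W\alpha^{-1}. \tag{1}$$
So $W'$ is determined by the pair $(\gamma,\alpha)$, and $\beta$ drops out.

**Step 2: attach a field to $W$.** Here $\mathrm{End}(V)$ means additive endomorphisms. Put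
$$\mathcal N(W)=\{(A,B)\in\mathrm{End}(V)^2:\ AM=MB\ \text{ for all }M\in W\}.$$
It contains $(1,1)$ and is closed under componentwise addition and multiplication: $AA'M=AMB'=MBB'$. We show that this ring is a field.

Let $(A,B)\in\mathcal N(W)$ and suppose $Az=0$ for some $z\ne0$. Let $x\neq0$. The map $W\to V$, $M\mapsto Mx$, is additive and injective, because a nonzero $M$ is invertible; since $|W|=|V|$ it is onto. So $Mx=z$ for some $M\in W$, and $M\ne0$. Then $MBx=AMx=Az=0$, and $M$ is invertible, so $Bx=0$. As $x$ was arbitrary, $B=0$. Then $AM=MB=0$ for an invertible $M$, so $A=0$.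

Consequently, if $(A,B)\ne(0,0)$, then $A$ is injective, hence bijective; $B=M^{-1}AM$ (any $M\ne0$ in $W$) is bijective; and $AM=MB$ gives $A^{-1}M=MB^{-1}$, so $(A^{-1},B^{-1})\in\mathcal N(W)$. Thus $\mathcal N(W)$ is a finite division ring, and by Wedderburn's theorem a field.

**Step 3: $\gamma$ and $\alpha$ are semilinear.** Write $c$ also for multiplication by $c\in K$ on $V$. Since $W\subset M_2(K)$, we have $cM=Mc$ for $M\in W$, so $\mathcal N(W)$ contains $K_V=\{(c,c):c\in K\}$. A finite field has at most one subfield of each order, so $K_V$ is *the* subfield of order $q$ of $\mathcal N(W)$. The same holds for $W'$.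

The map $(A,B)\mapsto(\gamma A\gamma^{-1},\alpha B\alpha^{-1})$ sends $\mathcal N(W)$ into $\mathcal N(W')$: with $M'=\gamma M\alpha^{-1}$,
$$\gamma A\gamma^{-1}M'=\gamma AM\alpha^{-1}=\gamma MB\alpha^{-1}=M'\,\alpha B\alpha^{-1}.$$
The inverse conjugation goes back, so this is a ring isomorphism. By uniqueness it maps $K_V$ onto $K_V$, and it induces an automorphism $\tau$ of $K$ with
$$\gamma c\gamma^{-1}=c^\tau=\alpha c\alpha^{-1}\qquad(c\in K).$$
So $\gamma$ and $\alpha$ are both $\tau$-semilinear, with the same $\tau$.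

**Step 4: count.** There are $n$ automorphisms $\tau$ of $K$, and for each there are $|GL_2(q)|$ bijective $\tau$-semilinear maps of $V$. This gives $n|GL_2(q)|^2$ pairs $(\gamma,\alpha)$. For $c\in K^*$, the pair $(c\gamma,c\alpha)$ yields the same $W'$: the elements of $\gamma W\alpha^{-1}$ are $K$-linear, so $c\,\gamma W\alpha^{-1}c^{-1}=\gamma W\alpha^{-1}$. The $q-1$ pairs so obtained are distinct. So at most $n|GL_2(q)|^2/(q-1)$ sets $W'$ occur.

Finally $|GL_2(q)|=(q^2-1)(q^2-q)<q^4(1-\tfrac1q)$, so
$$\frac{|GL_2(q)|^2}{q-1}<\frac{q^8(1-\frac1q)^2}{q-1}=q^6(q-1)<q^7 .\qquad\square$$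

The target is now clear: to beat every polynomial in $N=q^2$, we need more than any fixed power of $q$ distinct spread sets in $M_2(K)$.

## 4. One linear functional gives $q^2$ spread sets, and Chevalley–Warning allows no more

Look for spread sets of the shape
$$M_{u,v}=\begin{pmatrix}u&v\\ f(v)+\ell(u)&\ \bar u+g(v)\end{pmatrix},\qquad
\det M_{u,v}=u\bar u-vf(v)+\bigl(ug(v)-v\ell(u)\bigr), \tag{2}$$
with $f,g,\ell:K\to K$ additive and $u\mapsto\bar u$ the involution of $K$ over a subfield $F_1$ with $[K:F_1]=2$; so $u\bar u\in F_1$ is the norm. The freedom should come from the cross term $ug(v)-v\ell(u)$.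

**The quadratic case.** Let $\lambda:K\to F_1$ be $F_1$-linear with kernel exactly $F_1$. Suppose

- $\lambda(vf(v))=v\bar v$ for all $v$;
- $\lambda(ug(v)-v\ell(u))=0$ for all $u,v$.

If $\det M_{u,v}=0$, apply $\lambda$. The norm $u\bar u$ lies in $F_1$ and dies; the cross term dies; what is left is $v\bar v=0$, so $v=0$. Then $\det M_{u,v}=u\bar u=0$, so $u=0$. Two properties do all the work: $\lambda$ kills every term containing $u$, and it is *anisotropic* on the rest, meaning that $\lambda(vf(v))=0$ only for $v=0$.

By hand for $q=9$: let $K=\mathbb F_9=\mathbb F_3(i)$, $i^2=-1$, $\bar x=x^3$, $\lambda(a+bi)=b$ (write $\lambda=\mathrm{Im}$, and $\mathrm{Re}(a+bi)=a$). With $f(v)=i\bar v$ we get $vf(v)=i\,v\bar v$ and $\lambda(vf(v))=v\bar v$. Every additive $g$ is $g(v)=av+b\bar v$ with $a,b\in\mathbb F_9$. Since $\mathrm{Im}(bu\bar v)=-\mathrm{Im}(\bar b\bar uv)$, the choice $\ell(u)=au-\bar b\bar u$ makes the cross term $bu\bar v+\bar b\bar uv=2\,\mathrm{Re}(bu\bar v)\in\mathbb F_3$, and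
$$\det M_{u,v}=u\bar u+2\,\mathrm{Re}(bu\bar v)-i\,v\bar v .$$
Its imaginary part is $-v\bar v$. So all $81=q^2$ maps $g$ are allowed.

**How much freedom does a functional onto $F$ give?** Let $F\subseteq K$ be a subfield with $[K:F]=d$ and $J:K\to F$ a nonzero $F$-linear map. We want $J(ug(v)-v\ell(u))=0$ for all $u,v$. The form $J(xy)$ is nondegenerate: if $x\ne0$ and $J(xy)=0$ for all $y$, then $J$ vanishes on $xK=K$. So every $F$-linear $g$ has an adjoint $\ell$ with $J(v\ell(u))=J(ug(v))$, and conversely $g$ must be $F$-linear: $J(ug(cv))=J(cv\ell(u))=cJ(v\ell(u))=cJ(ug(v))=J(u\cdot cg(v))$ for all $u$ and all $c\in F$. There are exactly $q^d$ such maps $g$.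

For $d=2$ this is $q^2$, hopelessly below the $nq^7$ of Proposition 1. A sensible reaction is to take $F$ much smaller, so that $d$ is large. The norm term is no trouble: $J=\iota\lambda$ with $\iota:F_1\to F$ kills it. But the other requirement breaks.

**Obstruction.** If $d\ge3$, then for *every* additive $f:K\to K$ there is $v\neq0$ with $J(vf(v))=0$.

Indeed, let $r=[F:\mathbb F_p]$. In coordinates over $\mathbb F_p$, the equation $J(vf(v))=0$ is a system of $r$ equations, each a quadratic form over $\mathbb F_p$ (possibly zero) in the $dr$ coordinates of $v$, because $(x,y)\mapsto J(xf(y))$ is $\mathbb F_p$-bilinear. The degrees add up to at most $2r<dr$. By the Chevalley–Warning theorem the number of solutions is divisible by $p$; as $v=0$ is a solution, there is another.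

So a single functional is caught: many maps $g$ need $d$ large, and anisotropy needs $d\le2$. At this point the approach stops.

## 5. Two functionals, by hand in $\mathbb F_3\subset\mathbb F_9\subset\mathbb F_{81}$

The way past the obstruction is not to ask that $J(vf(v))=0$ imply $v=0$. Ask only that it force $v$ into a proper subspace. Once $v$ is known to lie there, a *finer* functional, with values in a larger field, may be applied; and the cross term has to die under the finer functional only for $v$ in that smaller subspace. So $g$ must be linear over the larger field only on the smaller subspace.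

Let $i^2=-1$ and $\mathbb F_9=\mathbb F_3(i)$. The element $1+i$ satisfies $(1+i)^4=(2i)^2=-4=-1$, so it has order $8$ and is a nonsquare in $\mathbb F_9$. Hence $K=\mathbb F_{81}=\mathbb F_9(w)$ with $w^2=1+i$. Put
$$\lambda_1(a+cw)=c\quad(a,c\in\mathbb F_9),\qquad \lambda_2(a+bi)=b\quad(a,b\in\mathbb F_3),\qquad J_1=\lambda_1,\quad J_2=\lambda_2\lambda_1 .$$
Here $\bar u=u^9$, and $N(z)=z^4$ is the norm from $\mathbb F_9$ to $\mathbb F_3$. For $v=a+cw$ let
$$f_0(v)=a^3w-ic^3 .$$
Then
$$vf_0(v)=(a+cw)(a^3w-ic^3)=\bigl[-iac^3+(1+i)a^3c\bigr]+\bigl[a^4-ic^4\bigr]w,$$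
so that
$$J_1(vf_0(v))=N(a)-iN(c),\qquad J_2(vf_0(v))=-N(c).$$
Now test in two rounds. If $J_2(vf_0(v))=0$, then $c=0$, that is, $v\in\mathbb F_9$. For such $v$, $J_1(vf_0(v))=N(a)$, so if this vanishes as well, then $v=0$. Chevalley–Warning is respected: $J_2(vf_0(v))$ does have nontrivial zeros, namely all of $\mathbb F_9$.

Which cross terms survive both rounds? Take $g(a+cw)=c^3$. It is $\mathbb F_3$-linear on $K$, and $\mathbb F_9$-linear on $\mathbb F_9$ (it is zero there). It is not $\mathbb F_9$-linear on $K$, since $g(iw)=-i\neq i\,g(w)$, so one functional onto $\mathbb F_9$ could not handle it. For $u=a'+c'w$ put $\ell(u)=-c'^3$. Then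
$$ug(v)-v\ell(u)=(a'+c'w)c^3+(a+cw)c'^3 ,$$
whose $w$-coefficient is $c'c^3+cc'^3$. This is the trace to $\mathbb F_3$ of $c'c^3$, so it is killed by $\lambda_2$; and it is $0$ when $c=0$. Hence if $\det M_{u,v}=0$ in (2) with $f=f_0$, applying $J_2$ gives $N(c)=0$, so $c=0$; then $J_1$ gives $N(a)=0$, so $v=0$; then $u\bar u=0$ and $u=0$. We have a spread set of order $81^2$.

In general, a map $g$ that is $\mathbb F_3$-linear on $K$ and $\mathbb F_9$-linear on $\mathbb F_9$ is determined by $g(1),g(w),g(iw)\in K$, chosen freely: $q^3$ maps. The second level of the tower gained a factor $q$. With $h$ levels we shall get $q^{h+1}$.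

## 6. A tower of quadratic extensions, its functionals and its flag

Let $K=F_0\supset F_1\supset\dots\supset F_h$ be finite fields with $[F_{k-1}:F_k]=2$, $|K|=q$ and $|F_h|=p^s$; so $q=p^{2^hs}$ and $n=[K:\mathbb F_p]=2^hs$. For $1\le k\le h$ fix the following.

- An $F_k$-linear map $\lambda_k:F_{k-1}\to F_k$ with kernel exactly $F_k$, and $\omega_k\in F_{k-1}$ with $\lambda_k(\omega_k)=1$. Then $F_{k-1}=F_k\oplus F_k\omega_k$ and $\lambda_k(a+c\omega_k)=c$ for $a,c\in F_k$.
- The norm $N_k:F_{k-1}\to F_k$, $N_k(z)=z^{|F_k|+1}$. We have $N_k(z)=0$ only for $z=0$.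
- The map $J_k=\lambda_k\lambda_{k-1}\cdots\lambda_1:K\to F_k$, which is $F_k$-linear and onto. Put $J_0=\mathrm{id}$.

Put $\bar u=u^{|F_1|}$, so $u\bar u=N_1(u)\in F_1$. Let $\iota_k=\lambda_h\cdots\lambda_{k+1}:F_k\to F_h$ (with $\iota_h=\mathrm{id}$). It is $F_h$-linear, nonzero, and $J_h=\iota_kJ_k$.

Two small facts. Since $\lambda_1$ kills $F_1$,
$$J_k(u\bar u)=0\qquad(1\le k\le h,\ u\in K). \tag{3}$$
And $\iota_k$, though far from injective, detects zero when we may multiply by scalars of $F_k$:
$$z\in F_k,\quad \iota_k(cz)=0\ \text{ for all }c\in F_k\ \Longrightarrow\ z=0, \tag{4}$$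
because $z\neq0$ would give $F_kz=F_k$ and hence $\iota_k=0$. Fact (4) is how information moves from the coarse functional $J_h$ to the fine ones.

**Coordinates.** For $v\in K$ put $c_0=v$ and split repeatedly
$$c_{k-1}=a_k+c_k\omega_k,\qquad a_k,c_k\in F_k\quad(1\le k\le h).$$
Since $c_k=\lambda_k(c_{k-1})$, we have $c_k=J_k(v)$. With $\theta_1=1$ and $\theta_k=\omega_1\cdots\omega_{k-1}$, unwinding gives $v=a_1\theta_1+\dots+a_k\theta_k+c_k\theta_{k+1}$ for $k<h$.

**The flag.** Let $V_k=\ker J_k=\{v:c_k=0\}$ for $0\le k\le h-1$, and $V_h=K$. Then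
$$V_k=\bigoplus_{i\le k}F_i\theta_i\ \ (0\le k<h),\qquad K=V_{h-1}\oplus F_{h-1}\theta_h,\qquad F_{h-1}\theta_h=F_h\theta_h\oplus F_h\omega_h\theta_h . \tag{5}$$
So $0=V_0\subset V_1\subset\dots\subset V_h=K$, and each $V_k$ with $k\ge1$ is an $F_k$-subspace. In the example of Section 5 we have $h=2$, $\omega_1=\theta_2=w$, $\omega_2=i$, $V_1=\mathbb F_9$, $V_2=K$. As one goes up the flag the spaces grow and the fields shrink.

## 7. An additive map $f_0$ whose tests descend the flag

This section produces an additive $f_0:K\to K$ such that, for $1\le k\le h$,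
$$v\in V_k,\ \ J_k(vf_0(v))=0\ \Longrightarrow\ v\in V_{k-1}. \tag{6}$$

We define additive maps $\varphi_k:F_{k-1}\to F_{k-1}$ for $k=h,h-1,\dots,1$ and take $f_0=\varphi_1$. Put $\eta_k=\omega_k-\lambda_k(\omega_k^2)$. Then $\lambda_k(\eta_k)=1$ and $\lambda_k(\omega_k\eta_k)=\lambda_k(\omega_k^2)-\lambda_k(\omega_k^2)\lambda_k(\omega_k)=0$. Hence for $x=a+c\omega_k$ with $a,c\in F_k$, and $t,t'\in F_k$,
$$\lambda_k\bigl(x(t\eta_k+t')\bigr)=ta+t'c, \tag{7}$$
because $\lambda_k(x\eta_k)=a$ and $\lambda_k(x)=c$. So by choosing $t$ and $t'$ we can produce any combination of the coordinates $a,c$ of $x$.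

**Step 1: the bottom level $k=h$.** Here we want $\lambda_h(x\varphi_h(x))=N_h(x)$. For $x=a+c\omega_h$ with $a,c\in F_h$,
$$N_h(x)=(a+c\omega_h)(a+c\omega_h^{|F_h|})=a^2+Tac+Dc^2,\qquad T=\omega_h+\omega_h^{|F_h|},\quad D=\omega_h^{|F_h|+1},$$
with $T,D\in F_h$. Put $\varphi_h(x)=a\eta_h+(Ta+Dc)$. It is additive, and (7) gives $\lambda_h(x\varphi_h(x))=a\cdot a+(Ta+Dc)c=N_h(x)$. No division by $2$ occurs.

**Step 2: the higher levels $k<h$.** Given $\varphi_{k+1}:F_k\to F_k$, put, for $a,c\in F_k$,
$$\varphi_k(a+c\omega_k)=a^{|F_{k+1}|}\,\eta_k-\varphi_{k+1}(c).$$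
It is additive, and (7) gives, with $x=a+c\omega_k$,
$$\lambda_k(x\varphi_k(x))=a\cdot a^{|F_{k+1}|}-c\,\varphi_{k+1}(c)=N_{k+1}(a)-c\,\varphi_{k+1}(c). \tag{8}$$
The purpose of the term $N_{k+1}(a)\in F_{k+1}$ is that it sees $a$, but is invisible to the next functional $\lambda_{k+1}$.

**Step 3: compute all tests.** For $f_0=\varphi_1$ we claim
$$J_k(vf_0(v))=(-1)^{k-1}\bigl(N_{k+1}(a_k)-c_k\varphi_{k+1}(c_k)\bigr)\ \ (1\le k<h),\qquad J_h(vf_0(v))=(-1)^{h-1}N_h(c_{h-1}). \tag{9}$$
It is convenient to prove by induction that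
$$J_k(vf_0(v))=(-1)^{k-1}\lambda_k\bigl(c_{k-1}\varphi_k(c_{k-1})\bigr)\qquad(1\le k\le h);$$
formula (9) then follows from (8), as $c_{k-1}=a_k+c_k\omega_k$, for $k<h$, and from Step 1 for $k=h$. The case $k=1$ is the definition, as $c_0=v$. If the formula holds for some $k<h$, then by (8) $J_k(vf_0(v))=(-1)^{k-1}(N_{k+1}(a_k)-c_k\varphi_{k+1}(c_k))$. Apply $\lambda_{k+1}$. It kills $N_{k+1}(a_k)\in F_{k+1}$, and leaves $(-1)^k\lambda_{k+1}(c_k\varphi_{k+1}(c_k))$.

**Step 4: deduce (6).** If $k=h$ and $J_h(vf_0(v))=0$, then $N_h(c_{h-1})=0$, so $c_{h-1}=0$ and $v\in V_{h-1}$. If $k<h$ and $v\in V_k$, then $c_k=0$, so (9) leaves $\pm N_{k+1}(a_k)=0$, hence $a_k=0$, hence $c_{k-1}=a_k+c_k\omega_k=0$ and $v\in V_{k-1}$. $\square$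

For the tower of Section 5 we have $T=0$, $D=1$, $\eta_2=i$, $\eta_1=w$, so $\varphi_2(a+ci)=c+ai=i(a+ci)^3$ for $a,c\in\mathbb F_3$, and $f_0(a+cw)=a^3w-ic^3$, as used there.

## 8. Exactly $q^{h+1}$ cross terms pass all the tests

Now we determine the cross terms $ug(v)-v\ell(u)$ killed by $J_k$ for every $v\in V_k$ and every $u\in K$.

**Definition.** $\mathcal G$ is the set of additive maps $g:K\to K$ such that $g|_{V_k}$ is $F_k$-linear for every $1\le k\le h$.

**Step 1: count $\mathcal G$.** For $i<h$, the map $g\in\mathcal G$ is $F_i$-linear on $V_i\ni\theta_i$, so $g(a\theta_i)=a\,g(\theta_i)$ for $a\in F_i$; and $g$ is $F_h$-linear on $K$. By (5), $g$ is determined by the $h+1$ values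
$$g(\theta_1),\dots,g(\theta_h),\ g(\omega_h\theta_h)\in K .$$
They can be chosen arbitrarily: extend $F_i$-linearly on $F_i\theta_i$ for $i<h$, extend $F_h$-linearly on $F_{h-1}\theta_h=F_h\theta_h\oplus F_h\omega_h\theta_h$, and add up. For $k<h$ the result is $F_k$-linear on $V_k=\bigoplus_{i\le k}F_i\theta_i$, because $F_k\subseteq F_i$ for $i\le k$; and it is $F_h$-linear on $K$ for the same reason. Hence
$$|\mathcal G|=q^{h+1}. \tag{10}$$

**Step 2: adjoints.** Each form $J_k(xy)$ on $K$ is nondegenerate, since $J_k\ne0$ (the argument is in Section 4). An element $g\in\mathcal G$ is $F_h$-linear, so it has a unique adjoint $g^*$ for the $F_h$-bilinear form $J_h(xy)$: an $F_h$-linear map with $J_h(v\,g^*(u))=J_h(u\,g(v))$ for all $u,v\in K$.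

**Lemma 1.** If $g\in\mathcal G$, $1\le k\le h$, $v\in V_k$ and $u\in K$, then $J_k\bigl(ug(v)-vg^*(u)\bigr)=0$.

*Proof.* The definition of $g^*$ gives this only for the coarsest functional $J_h$; fact (4) upgrades it. Let $z=J_k(ug(v)-vg^*(u))\in F_k$ and $c\in F_k$. Then $cv\in V_k$ and $g(cv)=cg(v)$, so
$$cz=J_k\bigl(u\,cg(v)-cv\,g^*(u)\bigr)=J_k\bigl(ug(cv)-(cv)g^*(u)\bigr).$$
Applying $\iota_k$ gives $\iota_k(cz)=J_h\bigl(ug(cv)-(cv)g^*(u)\bigr)=0$. This holds for all $c\in F_k$, so $z=0$ by (4). $\square$

Within this method, no other cross terms are possible.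

**Proposition 2.** Let $g,\ell:K\to K$ be additive. Then $J_k(ug(v)-v\ell(u))=0$ for all $1\le k\le h$, all $v\in V_k$ and all $u\in K$ if and only if $g\in\mathcal G$ and $\ell=g^*$.

*Proof.* "If" is Lemma 1. For "only if", the case $k=h$ says $J_h(ug(v))=J_h(v\ell(u))$ for all $u,v\in K$. The right side is $F_h$-linear in $v$ and the left side is $F_h$-linear in $u$; by nondegeneracy $g$ and $\ell$ are $F_h$-linear, and $\ell=g^*$. Now let $v\in V_k$ and $c\in F_k$. For all $u$,
$$J_k(ug(cv))=J_k(cv\,\ell(u))=cJ_k(v\ell(u))=cJ_k(ug(v))=J_k(u\cdot cg(v)),$$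
and nondegeneracy of $J_k(xy)$ gives $g(cv)=cg(v)$. $\square$

## 9. The spread sets $W_{e,g}$ and the proof of Theorem 1

One more kind of term is harmless: something added to $f_0$ that no test sees.

**Definition.** $\mathcal E$ is the set of $F_h$-linear maps $e:K\to K$ with $J_k(v\,e(v))=0$ for all $1\le k\le h$ and all $v\in V_k$.

For instance, $e(v)=t\bar v$ with $t\in F_1$ is $F_h$-linear, and $v\,e(v)=tv\bar v\in F_1$ is killed by $\lambda_1$; so $e\in\mathcal E$. Also $0\in\mathcal E$, and $e=0$ is all that Theorem 1 needs. For $e\in\mathcal E$ and $g\in\mathcal G$ let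
$$M_{u,v}=\begin{pmatrix}u&v\\ f_0(v)+e(v)+g^*(u)&\ \bar u+g(v)\end{pmatrix},\qquad W_{e,g}=\{M_{u,v}:u,v\in K\}.$$

**Proposition 3.** $W_{e,g}$ is a spread set, and distinct pairs $(e,g)\in\mathcal E\times\mathcal G$ give distinct sets $W_{e,g}$.

*Proof.* All entries are additive in $(u,v)$, and the first row is $(u,v)$. So $W_{e,g}$ is an additive group of order $q^2$.

*Invertibility.* Suppose
$$\Delta=\det M_{u,v}=u\bar u-vf_0(v)-v\,e(v)+\bigl(ug(v)-vg^*(u)\bigr)=0 .$$
We descend the flag. Let $1\le k\le h$ and suppose we know $v\in V_k$. Apply $J_k$ to $\Delta$. The first term dies by (3), the third by definition of $\mathcal E$, the last by Lemma 1. So $0=J_k(\Delta)=-J_k(vf_0(v))$, and (6) gives $v\in V_{k-1}$. Starting from $v\in V_h=K$ and taking $k=h,h-1,\dots,1$, we arrive at $v\in V_0=0$. Then $\Delta=u\bar u=0$, so $u=0$. Thus every nonzero element of $W_{e,g}$ is invertible.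

*Distinctness.* The unique element of $W_{e,g}$ with first row $(0,v)$ is $M_{0,v}$, with second row $(f_0(v)+e(v),\,g(v))$. As $f_0$ is fixed, the set $W_{e,g}$ determines $e(v)$ and $g(v)$ for all $v$. $\square$

**Proof of Theorem 1.** The sets $W_{0,g}$, $g\in\mathcal G$, are $q^{h+1}$ distinct spread sets by (10) and Proposition 3, each giving a semifield of order $q^2=N$. By Proposition 1, each isotopy class accounts for fewer than $nq^7\le nq^8$ of them, with $n=2^hs$. So there are at least
$$\frac{q^{h+1}}{nq^8}=\frac{q^{h-7}}{2^hs}$$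
isotopy classes. $\blacksquare$

**Proof of Corollary 1.** Given a polynomial $P$, choose $C,d>0$ with $P(N)\le CN^d$ for all $N\ge1$. Let $p$ be the prescribed odd prime, $s=1$, $q=p^{2^h}$. Since $2^h<q$, Theorem 1 gives at least $q^{h-7}/2^h\ge q^{h-8}=N^{(h-8)/2}$ isotopy classes of semifields of order $N=p^{2^{h+1}}$. Choose $h$ so large that $(h-8)/2\ge d+1$ and $N>C$. Then
$$N^{(h-8)/2}\ge N^{d+1}>CN^d\ge P(N).$$
Semifield planes are isomorphic if and only if their semifields are isotopic, so there are more than $P(N)$ pairwise non-isomorphic semifield planes of order $N$. $\blacksquare$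

## 10. Compatible alternating forms and the proof of Theorem 2

For Theorem 2 we use all of $\mathcal E$, so we must count it.

**Lemma 2.** $|\mathcal E|=q^{\,h-1}p^s$.

For $h=1$ and $K=\mathbb F_9$, this says $|\mathcal E|=3$. Hence the maps $e(v)=t\bar v$ with $t\in\mathbb F_3$ are all of $\mathcal E$ there.

**Step 1: translate $\mathcal E$ into bilinear forms.** Because $J_h(xy)$ is nondegenerate, $F_h$-linear maps $e:K\to K$ correspond bijectively to $F_h$-bilinear forms $E(x,y)=J_h(x\,e(y))$ on $K$. We claim:

> $e\in\mathcal E$ if and only if for each $1\le k\le h$ we have $E|_{V_k\times V_k}=\iota_kE_k$ for some alternating $F_k$-bilinear form $E_k:V_k\times V_k\to F_k$.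

(Alternating means $E_k(v,v)=0$ for all $v$.)

Suppose $e\in\mathcal E$ and put $E_k(x,y)=J_k(x\,e(y))$ for $x,y\in V_k$. It is biadditive and $F_k$-linear in $x$, and $E_k(v,v)=0$ by definition of $\mathcal E$. Expanding $E_k(x+y,x+y)=0$ gives $E_k(x,y)=-E_k(y,x)$, so $E_k$ is $F_k$-linear in $y$ too. And $\iota_kE_k(x,y)=J_h(x\,e(y))=E(x,y)$.

Conversely, suppose the forms $E_k$ exist. For $x,y\in V_k$ and $c\in F_k$,
$$\iota_k\bigl(c\,J_k(x\,e(y))\bigr)=J_h(cx\,e(y))=E(cx,y)=\iota_k\bigl(E_k(cx,y)\bigr)=\iota_k\bigl(c\,E_k(x,y)\bigr).$$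
By (4), applied to the difference, $J_k(x\,e(y))=E_k(x,y)$. So $J_k(v\,e(v))=E_k(v,v)=0$ on $V_k$, and $e\in\mathcal E$.

**Step 2: replace $E$ by a compatible sequence.** First, an $F_k$-bilinear form $G$ on an $F_k$-subspace of $V_k$, with values in $F_k$, is determined by $\iota_kG$: if $\iota_kG=\iota_kG'$, then $\iota_k\bigl(c(G-G')(x,y)\bigr)=\iota_k\bigl((G-G')(cx,y)\bigr)=0$ for all $c\in F_k$, and (4) applies. In particular $E$ determines each $E_k$.

Now let $e\in\mathcal E$ and $k\ge2$. On $V_{k-1}$, both $E_k|_{V_{k-1}\times V_{k-1}}$ and $\lambda_kE_{k-1}$ are $F_k$-bilinear with values in $F_k$, and since $\iota_k\lambda_k=\iota_{k-1}$, applying $\iota_k$ to either gives $E|_{V_{k-1}\times V_{k-1}}$. Hence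
$$E_k|_{V_{k-1}\times V_{k-1}}=\lambda_kE_{k-1}\qquad(2\le k\le h). \tag{11}$$
Conversely, let $E_1,\dots,E_h$ be alternating $F_k$-bilinear forms on the $V_k$ satisfying (11), and put $E=E_h$. Then $E|_{V_k\times V_k}=\iota_kE_k$ for all $k$, by descending induction: it holds for $k=h$, and if it holds for $k\geq2$, then on $V_{k-1}$ we get $E=\iota_k\lambda_kE_{k-1}=\iota_{k-1}E_{k-1}$. By Step 1 this $E$ comes from an element of $\mathcal E$. So $|\mathcal E|$ is the number of sequences $(E_1,\dots,E_h)$ of alternating forms satisfying (11).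

**Step 3: count the sequences upward.** Given $E_{k-1}$, the form $\lambda_kE_{k-1}$ is an alternating $F_k$-bilinear form on $V_{k-1}$, and $E_k$ must extend it to $V_k$. (For $k=1$ we extend from $V_0=0$, with no condition.) By (5),
$$\dim_{F_k}V_{k-1}=\sum_{i<k}2^{k-i}=2^k-2,$$
and $V_{k-1}$ has codimension $1$ in $V_k$ over $F_k$ if $k<h$, and codimension $2$ if $k=h$. Extending an alternating form from a $d$-dimensional subspace by one new basis vector means choosing its $d$ products with the old basis. Extending by two new basis vectors means choosing $2d$ such products and the product of the two new vectors. So the number of extensions is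
$$|F_k|^{2^k-2}\ \ (k<h),\qquad |F_h|^{2(2^h-2)+1}=|F_h|^{2^{h+1}-3}\ \ (k=h),$$
independently of the choices made before. As $|F_k|=q^{2^{-k}}$,
$$\log_q|\mathcal E|=\sum_{k=1}^{h-1}\bigl(1-2^{1-k}\bigr)+\bigl(2-3\cdot2^{-h}\bigr)=\bigl(h-3+2^{2-h}\bigr)+\bigl(2-3\cdot2^{-h}\bigr)=h-1+2^{-h},$$
where we used $\sum_{k=1}^{h-1}2^{1-k}=2-2^{2-h}$. Since $q^{2^{-h}}=|F_h|=p^s$, the lemma follows. $\square$

**Proof of Theorem 2.** Let $m=2^{h+1}s$ and $N=p^m$. With $q=p^{2^hs}$ we have $N=q^2$ and $n=2^hs=m/2$. By Proposition 3, (10) and Lemma 2 there are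
$$|\mathcal E|\,|\mathcal G|=q^{h-1}p^s\cdot q^{h+1}=q^{2h}p^s$$
distinct spread sets $W_{e,g}$. By Proposition 1 each isotopy class contains fewer than $nq^7$ of them. So the number of isotopy classes is at least
$$\frac{q^{2h}p^s}{nq^7}=\frac2m\,p^s\,q^{2h-7}=\frac2m\,p^s\,N^{h-7/2}.$$
If $m=2^{h+1}$, that is $s=1$, then $\log_pN=2^{h+1}$, so $h=\log_2\log_pN-1$ and $h-\frac72=\log_2\log_pN-\frac92$. Dropping the factor $p^s\ge1$ gives the bound $\frac2mN^{\log_2\log_pN-9/2}$. $\blacksquare$
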